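# The standard lower bound for the routing open shop is not tight up to a constant

## 1. The guess that the ratio is bounded, tested on one machine, one job and one node

The answer one would first guess is "yes": machines that must both travel and process can surely be scheduled within a constant factor, perhaps $2$, of the obvious lower bound. Let us say what this means and test it.

**Definition (routing open shop).** A connected network $G=\langle V,E\rangle$ has nodes $v_0,\dots,v_r$; the node $v_0$ is the depot. Travel times $\tau_{\kappa\lambda}\ge 0$ are symmetric and satisfy the triangle inequality. There are machines $M_1,\dots,M_m$ and jobs $J_1,\dots,J_n$, $n\ge1$. Each job sits at a node; $\mathcal J_\kappa$ is the set of jobs at $v_\kappa$, and we assume $\mathcal J_\kappa\ne\emptyset$ for $\kappa\ge1$ (the depot may or may not contain jobs). Job $J_j$ has one operation on each machine $M_i$, of length $p_{ji}\ge0$. All machines start at $v_0$ at time $0$, travel with the given travel times, process each operation at the node of its job without preemption, and return to the depot.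 A machine processes one operation at a time, two operations of one job are never processed simultaneously, and the order of the operations of a job is free.

With $C_{ji}(S)$ the completion time of the operation of $J_j$ on $M_i$ in a schedule $S$, put
$$R_i(S)=\max_{\kappa:\,\mathcal J_\kappa\ne\emptyset}\Big(\max_{J_j\in\mathcal J_\kappa}C_{ji}(S)+\tau_{0\kappa}\Big),\qquad R_{\max}(S)=\max_iR_i(S).$$
$R^*_{\max}(I)$ is the minimum of the makespan $R_{\max}(S)$ over feasible schedules of the instance $I$. Write $\ell_i=\sum_jp_{ji}$ for the load of $M_i$, $\ell_{\max}=\max_i\ell_i$, $d_j=\sum_ip_{ji}$ for the length of $J_j$, $d^\kappa_{\max}=\max_{J_j\in\mathcal J_\kappa}d_j$, and $T^*$ for the length of a shortest closed route through all nodes. The standard lower bound is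
$$R^*_{\max}\ \ge\ \bar R=\max\Big\{\ell_{\max}+T^*,\ \max_{\kappa:\,\mathcal J_\kappa\neq\emptyset}\big(d^\kappa_{\max}+2\tau_{0\kappa}\big)\Big\}.\tag{1}$$
Indeed, every machine has an operation at every $v_\kappa$ with $\kappa\ge1$, so it travels for at least $T^*$ and works for $\ell_i$. And no operation of a job at $v_\kappa$ starts before $\tau_{0\kappa}$, its operations are disjoint in time, and the machine that finishes the job must still return.

Let $\mathcal I_m$ be the set of all instances with $m$ machines, over all networks and all $n\ge 1$, with $\bar R(I)>0$, and let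
$$F(m)=\sup_{I\in\mathcal I_m}\frac{R^*_{\max}(I)}{\bar R(I)} .$$
Is there a constant $C$ with $F(m)\le C$ for all $m$? The question comes from the source "Scheduling Parallel Jobs Under Power Constraints", http://www.mapsp2017.ma.tum.de/MAPSP2017-open-problems-all.pdf. Two facts come with it: the problem is NP-hard even for $m=2$ and $G=K_2$, and the best known approximation algorithm for the general case is $O(\log m)$-approximate.

*One machine.* The machine follows an optimal tour and does each job when it meets it, so $R^*_{\max}\le\ell_1+T^*\le\bar R$. Hence $F(1)=1$.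

*One job.* All machines walk to the job, perform its operations one after another, and walk back: $R^*_{\max}\le d_1+2\tau\le\bar R$, where $\tau$ is the distance from the depot. The ratio is $1$.

*One node, no travel.* This is the ordinary open shop. Run a greedy schedule: an operation is started whenever its machine and its job are both idle.

**Lemma 1 (greedy).** In a greedy open shop schedule started at time $0$, all positive-length operations are finished by time $\max_i\ell_i+\max_jd_j$.

*Proof.* Let the operation of $J_j$ on $M_i$ finish last. At each moment before its start, $M_i$ or $J_j$ is busy with another operation, for otherwise it would have been started. So it starts no later than $(\ell_i-p_{ji})+(d_j-p_{ji})$ and finishes by $\ell_i+d_j$. $\square$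

Zero-length operations can be done one after another at the end, so here the ratio is at most $2$. It can exceed $1$. Take three machines and everything at the depot. The job $J_0$ has length $1$ on each machine; for $i=1,2,3$ the job $J_i$ has length $2$ on $M_i$ and $0$ elsewhere. All loads are $3$, $d_0=3$, and $\bar R=3$. Suppose the makespan is $c<4$. On $M_i$ the operation of $J_0$ comes before that of $J_i$, and then starts at a time in $[0,c-3]\subset[0,1)$, or after it, and then starts at a time in $[2,c-1]\subset[2,3)$. Two of the three machines make the same choice, and their unit operations of $J_0$ overlap. So $R^*_{\max}\ge4$. Makespan $4$ is possible: $M_1$ does $J_0$ in $[0,1]$ and $J_1$ in $[1,3]$; $M_2$ does $J_2$ in $[0,2]$ and $J_0$ in $[2,3]$; $M_3$ does $J_3$ in $[0,2]$ and $J_0$ in $[3,4]$; zero-length operations come at time $4$. The ratio is $4/3$.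

Keep this picture in mind: each machine has only a few windows in which it can serve $J_0$, and operations of $J_0$ on other machines block windows.

## 2. Convoys, and the two theorems

The guess turns out to be wrong.

**Theorem 1.** For every integer $H\ge1$ there are $m$ and an instance $I\in\mathcal I_m$, whose network is a path with the depot at an end, with $\bar R(I)\le4$ and $R^*_{\max}(I)>H$. Moreover $F$ is nondecreasing. Hence $\lim_{m\to\infty}F(m)=\infty$, and no constant $C$ satisfies $F(m)\le C$ for all $m$.

**Theorem 2.** (a) There is $c_0>0$ with $F(m)\ge c_0\ln\ln\ln\ln m$ for all large $m$, already on paths.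
(b) If at most $N\ge1$ nodes of $G$ contain jobs, then $R^*_{\max}(I)\le2N\,\bar R(I)$ for every $m$. So in any sequence of instances whose ratios tend to infinity, the number of job nodes must tend to infinity.

**Proof of Theorem 2(b).** This is the first approach a sensible person would try for proving the guess. All machines travel together, as a convoy, along an optimal tour. At each job node $v_\kappa$, on one visit to it, they run a greedy schedule for the jobs there, do the zero-length operations one after another at the end of the stay, and leave together. With $d_{\max}=\max_jd_j$, Lemma 1 bounds each stay by $\ell_{\max}+d_{\max}$. After leaving $v_\kappa$ the rest of the tour takes at least $\tau_{0\kappa}$, so $R_{\max}$ is at most the total duration, which is at most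
$$T^*+N(\ell_{\max}+d_{\max})\le N(T^*+\ell_{\max})+Nd_{\max}\le2N\bar R,$$
because $\ell_{\max}+T^*\le\bar R$ and $d_{\max}\le\bar R$. $\blacksquare$

The convoy loses the factor $N$ in the sum over the nodes of the longest job lengths: nothing in $\bar R$ controls such a sum. Here is a case. Nodes $x=1,\dots,N$ lie at positions $x/N$ on a path with the depot at $0$; node $x$ has one job, of length $1$ on its private machine $M_x$ and $0$ on the others. Then $\bar R=3$, while the convoy needs $N+2$. But this instance is easy: let every $M_x$ walk to the far end and back, stopping for time $1$ at node $x$ on the way out. On the way out $M_y$ passes node $x$ at time $x/N$ if $y>x$ and at time $x/N+1$ if $y<x$, that is, at the start or the end of the long operation, so the zero-length operations fit. The makespan is $3$. A bad instance must therefore defeat all schedules in which machines move independently and come back to nodes as they please.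

**Monotonicity of $F$.** Add to $I$ a machine with all operations of length $0$. Then $\bar R$ is unchanged. Any schedule of the new instance, restricted to the old machines, is feasible, so $R^*_{\max}$ does not decrease. Hence $F(m+1)\ge F(m)$, and once instances as in Theorem 1 exist, $F(m)>H/4$ for all $m$ from some point on. It remains to construct them.

For the lower bound we use only the following about a schedule: a positive-length operation is processed in one piece with its machine at the job's node; the intervals of positive-length operations of one job, or of one machine, have disjoint interiors; between consecutive positive-length operations of a machine at $v_\kappa$ and $v_\lambda$ at least $\tau_{\kappa\lambda}$ elapses; machines start at $v_0$ at time $0$. Machines may wait, and zero-length operations are ignored.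

## 3. What one length of operations achieves, and how a schedule dodges

Put $L$ nodes at positions $x/L$ on $[0,1]$ and suppose a schedule has makespan at most $H$. Machines have speed $1$. Cut time into slots. In a slot of length $s$ a machine sees at most $Ls+1$ nodes, so over all $H/s$ slots it makes at most $HL+H/s$ (node, slot) visits. If $H/s\le L$, the average node is visited in at most $H+1$ slots. By Markov's inequality, at least half of all pairs (machine, node) have at most $K=2H+2$ visits. These visits are the "windows" of the $4/3$ example.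

Suppose a job at each $x$ has operations of one common length on many random machines, adding up to a constant amount of time. If such an operation occupies the slot in which another machine $i$ visits $x$, then $i$ cannot start its own operation of that job in this slot: the visit is *killed*. With luck a positive fraction of the pairs loses a visit. But one length need not do more than kill one of the up to $K$ visits, and that contradicts nothing. So we shall use $k=K+1$ very different lengths: the first $K$ kill one visit each on a small but positive fraction of pairs. The last finds pairs with no visit left, some of which still own an operation.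

The schedule is made after the instance is known, and it can dodge. Within a slot it may send all visiting machines into half of the subslots and run the blocking operations in the other half. Then the density of visits doubles on half of the slot. If this is done at many successive scales, the visits at $x$ crowd into a tiny set of times. But operations start during visits and need a certain total length, so it cannot go on forever. A subtler dodge keeps the total density even but places the machines with few free visits in one half and the others in the other half. Then the fine position of a visit reveals information about the coarse trajectory of the machine, and that information is finite.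

So at *most* scales dodging is impossible, but the schedule decides which scales these are. We therefore take a huge number $D$ of scales, and at each node one job for *every* $k$-subset $S$ of them. The set $S$ used in the proof is chosen after the schedule.

**Tools.** For $X$ binomial with mean $\mu$,
$$P(X>2\mu)\le(e/4)^\mu\le e^{-\mu/3},\qquad P(X<(1-\eta)\mu)\le e^{-\eta^2\mu/2}\quad(0<\eta<1).$$
For discrete random variables the mutual information in nats is $I(X;Z)=\sum_{x,z}P(x,z)\ln\frac{P(x,z)}{P(x)P(z)}$, and $I(X;Z\mid W)=\sum_wP(w)\,I(X;Z\mid W=w)$. We use: $I(X;Z\mid W)\le\ln N$ if $X$ takes at most $N$ values; the chain rule $I(X;Z_1,Z_2\mid W)=I(X;Z_1\mid W)+I(X;Z_2\mid W,Z_1)$; data processing, $I(\phi(X);Z\mid W)\le I(X;Z\mid W)$; and Pinsker's inequality $\sum_{x,z}|P(x,z)-P(x)P(z)|\le\sqrt{2I(X;Z)}$. For example, if $X$ is a fair bit and $Z$ is uniform on the first or second half of a list according to $X$, then $I(X;Z)=\ln2$.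

## 4. A random instance on a path with many scales

Fix an integer $H\ge1$. Put $K=2H+2$, $k=K+1$ and
$$p_1=\tfrac14,\quad p_{l+1}=\frac{p_l^2}{256HkK}\ (1\le l<k),\qquad\gamma_l=\frac{p_l}{4H},\quad\rho_l=\frac{32kK}{p_l},\quad\varepsilon_l=\frac{p_l^2}{256Hk},$$
$$\delta=\frac{p_k^2}{256kKH},\quad N_0=\Big\lceil\frac{H+1}\delta\Big\rceil,\quad Q_0=kN_0,\quad\Gamma=\frac{16K^3+64K\sqrt{\rho_kHK}}{\varepsilon_k^2}.$$
Here $p_l$ will be the fraction of pairs that have lost $l-1$ visits; $\gamma_l$ and $\rho_l$ are densities below or above which a slot is called too empty or too crowded; $\varepsilon_l$ and $\delta$ are error terms. The $p_l,\varepsilon_l$ decrease in $l$ and the $\rho_l$ increase.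

For a large integer $B$ let $D=B^{Q_0}$, $A=D^{k+3}$, $L=H(2A)^D$. We choose $B$ so large that $D>k$ and
$$A\ge130\,kH\tbinom Dk\frac{\ln L}{p_k},\tag{2}$$
$$B-1\ge\Gamma\ln(2A).\tag{3}$$
This is possible. For large $B$ we have $\ln L=\ln H+D\ln(2D^{k+3})\le D^2$, so the right side of (2) is at most $(130kH/p_k)D^{k+2}\le D^{k+3}=A$ once $D\ge130kH/p_k$. In (3), $\ln(2A)=\ln2+(k+3)Q_0\ln B$, while $\Gamma,k,Q_0$ do not depend on $B$. Since $\ln L\ge1$, (2) also gives
$$A\ge 8kH/p_k,\qquad 2A\ge eH.\tag{4}$$

**Scales.** Put $s_t=(2A)^{-(t-1)}$ for $1\le t\le D+1$ and $a_t=s_t/A$ for $t\le D$. Then $s_{t+1}=a_t/2$. Slots will have the lengths $s_t$, operations the lengths $a_t$: an operation of length $a_t$ is tiny compared with a slot of level $t$ and twice as long as a slot of level $t+1$.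

**Network and jobs.** The network is a path with the depot at position $0$ and nodes $x=1,\dots,L$ at positions $x/L$; travel times are distances, so $T^*=2$. For each $x$ and each $k$-subset $S\subset\{1,\dots,D\}$ there is one job $g_S(x)$, of *type* $S$, at $x$. So $n=L\binom Dk$, and we take $m=n$ machines. Note
$$(2A)^D\le L\le m\le2^DL\le L^2.\tag{5}$$

**Processing times.** For each machine $i$, job $g$ of type $S$ and $t\in S$, let $\xi_t(i,g)$ be independent Bernoulli variables with parameter $q_t=\frac1{ka_tm}$. This is at most $1$, since $a_tm\ge2s_{D+1}L=2H$. The pair $(i,g)$ *has class $t$* if $t$ is the smallest element of $S$ with $\xi_t(i,g)=1$, and then $p_{gi}=a_t$. If there is no such $t$, then $p_{gi}=0$. Smaller classes are longer operations. For instance, if $S=\{2,5,\dots\}$, $\xi_2=0$ and $\xi_5=1$, then $(i,g)$ has class $5$ whatever the later $\xi$'s are.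

**Event (a).** For every job $g$ of type $S$ and $t\in S$, $\#\{i:\xi_t(i,g)=1\}\le\frac2{ka_t}$. For every machine $i$ and every $t$, $\#\{g:\xi_t(i,g)=1\}\le\frac2{Da_t}$, over jobs $g$ whose type contains $t$.

**Event (a) fails with probability at most $2L^{-97}$.** The means are $mq_t=\frac1{ka_t}\ge\frac Ak$ and, since $L\binom{D-1}{k-1}=\frac{nk}D$ jobs have a type containing $t$, $\frac{nk}Dq_t=\frac1{Da_t}\ge\frac AD$. By (2), with $\binom Dk\ge D>k$, $\frac A{3k}\ge\frac A{3D}\ge100\ln L$, so each condition fails with probability at most $L^{-100}$. There are $nk+mD\le2L^3$ conditions.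

**Under (a), $\bar R\le4$.** Each load is at most $\sum_{t=1}^Da_t\frac2{Da_t}=2$, each job length at most $\sum_{t\in S}a_t\frac2{ka_t}=2$; moreover $T^*=2$ and $2\tau\le2$. Also $\bar R\ge T^*>0$.

## 5. Slots, visits and sure coverage

**Definition (slots).** *Level-$t$ slots* are the intervals $[(w-1)s_t,ws_t)$, $1\le w\le H/s_t$. Here $H/s_t=H(2A)^{t-1}$ is an integer at most $L$ for $t\le D+1$. They partition $[0,H)$, and each consists of $2A$ slots of level $t+1$. For $\lambda\le t$, $\mathrm{anc}_\lambda(v)$ is the level-$\lambda$ slot containing the level-$t$ slot $v$.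

**Definition (visits).** Given a schedule of makespan at most $H$, let each machine move directly, at unit speed, between consecutive positive-length operations and wait otherwise. This gives a $1$-Lipschitz position function $P_i:[0,H]\to[0,1]$ with $P_i(0)=0$ that is at the right node during each positive-length operation. Let $V_i^t(x)$ be the set of level-$t$ slots during which $P_i$ takes the value $x/L$.

For example, a machine that walks to $1$ and back at unit speed, with $H=2$, visits the node at position $y<1$ at times $y$ and $2-y$, which lie in different level-1 slots. So $|V_i^t(x)|=2$ at every level. A machine that waits at a node for a whole level-1 slot has $(2A)^{t-1}$ visits there at level $t$, but it cannot do this at many nodes: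

**Lemma 2.** For $\lambda\le t\le D+1$ we have $V_i^\lambda(x)=\mathrm{anc}_\lambda(V_i^t(x))$, so $|V_i^t(x)|$ is nondecreasing in $t$, and
$$\sum_x|V_i^t(x)|\le(H+1)L.\tag{6}$$

*Proof.* The first part holds because slots are nested partitions. In one slot, $P_i$ sweeps an interval of length at most $s_t$, which contains a contiguous set (possibly empty) of at most $Ls_t+1$ nodes. So the sum is at most $\frac H{s_t}(Ls_t+1)=HL+\frac H{s_t}\le(H+1)L$. $\square$

**Definition (sure coverage).** Suppose an operation of class $t'<\lambda$ starts in the level-$\lambda$ slot number $u$. It *surely covers* the level-$\lambda$ slots numbered $u+1,\dots,u-1+a_{t'}/s_\lambda$. Numbers exceeding $H/s_\lambda$ are ignored; in a schedule of makespan at most $H$ none occur.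

Since $a_{t'}/s_\lambda=2(2A)^{\lambda-t'-1}$, these are $a_{t'}/s_\lambda-1\ge1$ slots. Toy numbers, with $A=2$, $H=1$: $s_2=\frac14$, $s_3=\frac1{16}$, $a_1=\frac12$. An operation of class $1$ running in $[0.3,0.8]$ starts in slot $2$ of level $2$ and surely covers slot $3$, that is, $[\frac12,\frac34)$. At level $3$ it starts in slot $5$ and surely covers slots $6,\dots,12$, that is, $[\frac5{16},\frac34)$, which contains all four children of $[\frac12,\frac34)$.

**Lemma 3.** Surely covered slots are contained in the operation's time interval. If $\lambda<\lambda'$ and a level-$\lambda$ slot is surely covered by an operation, so are all its level-$\lambda'$ descendants.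

*Proof.* The start is in $[(u-1)s_\lambda,us_\lambda)$ and the covered slots fill $[us_\lambda,(u-1)s_\lambda+a_{t'})$, which gives the first claim. Let the start lie in slot $u'$ of level $\lambda'$, which is contained in slot $u$ of level $\lambda$. Then $u's_{\lambda'}\le us_\lambda$ and $(u'-1)s_{\lambda'}\ge(u-1)s_\lambda$. So the set filled at level $\lambda'$ contains the set filled at level $\lambda$. $\square$

The reason for "surely" is that the covered slots depend only on the *slot* of the start. Schedules can thus be recorded by finite data, and we can take a union bound.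

## 6. Profiles and the union bound over schedules

**Definition (profile).** A *level-$t$ profile* consists of a contiguous set of nodes (possibly empty) for each machine and level-$t$ slot, and of a level-$t$ slot for each pair $(i,g)$ of class $<t$. A schedule of makespan at most $H$ induces one: the visited nodes, and the slots containing the start times.

Which pairs have class $<t$ is determined by $\xi_{<t}=(\xi_{t'})_{t'<t}$. Under (a) each job has at most $k\cdot\frac2{ka_{t-1}}=\frac2{a_{t-1}}=\frac1{s_t}$ pairs of class $<t$, and none if $t=1$. There are at most $L^2$ contiguous sets and $H/s_t\le L$ slots, so with $n=m$,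
$$\ln\#\{\text{level-}t\text{ profiles}\}\le\frac{2mH}{s_t}\ln L+\frac m{s_t}\ln L\le\frac{4Hm\ln L}{s_t}.\tag{7}$$

**Sets determined by a profile.** Let $S=\{t_1<\dots<t_k\}$, $\theta_1\le t_1$, and $\theta_l=t_{l-1}+1\le t_l$ for $l\ge2$. Fix $l$ and write $t=t_l$, $\theta=\theta_l$. From a level-$t$ profile one reads off $V_i^t(x)$ (the slots whose node set for machine $i$ contains $x$), then $V_i^\theta(x)=\mathrm{anc}_\theta(V_i^t(x))$, and the level-$\theta$ start slots of all pairs of class $<t$. So $S,\theta_1,l$, the profile and $\xi_{<t}$ determine the following, where $(i,x)$ stands for the pair $(i,g_S(x))$.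

* $\mathrm{Cov}^l(x)$: the level-$\theta$ slots surely covered by operations of $g_S(x)$ of classes $t_1,\dots,t_{l-1}$. These classes are all $<\theta$; for $l=1$ the set is empty.
* $\mathrm{Free}^l(i,x)=V_i^\theta(x)\setminus\mathrm{Cov}^l(x)$.
* $Q^l=\{(i,x):|V_i^\theta(x)|=|V_i^t(x)|\le K,\ |\mathrm{Free}^l(i,x)|\le K-l+1\}$.
* $r_x(v)=\#\{i:(i,x)\in Q^l,\ v\in V_i^t(x),\ \mathrm{anc}_\theta(v)\in\mathrm{Free}^l(i,x)\}$ for level-$t$ slots $v$.
* $\hat Q^l$: the pairs $(i,x)\in Q^l$ with $r_x(v)\ge\gamma_lms_t$ for every $v\in V_i^t(x)$ such that $\mathrm{anc}_\theta(v)\in\mathrm{Free}^l(i,x)$.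

For example, let $H=1$, $K=4$, $l=2$. If $V_i^\theta(x)$ consists of slots $3$ and $7$, if $V_i^t(x)$ has one descendant of each, and $\mathrm{Cov}^2(x)$ consists of slots $4$ and $7$, then $\mathrm{Free}^2(i,x)$ is slot $3$ alone and $(i,x)\in Q^2$, as $1\le K-l+1=3$. For $l=1$ the bound on $\mathrm{Free}$ says nothing new; for $l=k=K+1$ it says that $\mathrm{Free}$ is empty.

The set $\hat Q^l$ discards pairs with a free visit in a slot that too few others share. Charging each pair of $Q^l\setminus\hat Q^l$ to some $(x,v)$ that violates its condition,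
$$|Q^l\setminus\hat Q^l|\le\sum_{(x,v):\,r_x(v)<\gamma_lms_t}r_x(v)\le L\cdot\frac H{s_t}\cdot\gamma_lms_t=\frac{p_l}4mL.\tag{8}$$

**Lemma 4.** In a schedule of makespan at most $H$, if $(i,x)$ has class $t_l$ and its operation starts at time $\sigma$, then the level-$\theta_l$ slot containing $\sigma$ lies in $\mathrm{Free}^l(i,x)$.

*Proof.* It lies in $V_i^{\theta_l}(x)$. If it were in $\mathrm{Cov}^l(x)$, it would be contained in the interval of an operation of the same job of class $<t_l$, hence on another machine. Slots are half-open, so from $\sigma$ to the end of the slot the two operations would overlap for a positive time. $\square$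

**Event (b).** For all $S$, all $\theta_1\le t_1$, all $l$ and all level-$t_l$ profiles: if $|\hat Q^l|\ge\frac{p_k}2mL$, then $\hat Q^l$ contains at least $\frac12q_{t_l}|\hat Q^l|$ pairs of class $t_l$.

So a large set that *can* be described at the resolution $s_{t_l}$, before $\xi_{t_l}$ is seen, gets its fair share of operations of class $t_l$. The factor $A$ between $s_t$ and $a_t$ makes this true for all profiles at once: there are many more operations of length $a_t$ than bits in a profile.

**Lemma 5.** Events (a) and (b) hold simultaneously with positive probability.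

*Proof.* Fix $S,\theta_1,l$ and put $t=t_l$. Condition on a value of $\xi_{<t}$ that satisfies the conditions of (a) for levels $<t$, and fix a profile with $|\hat Q^l|\ge\frac{p_k}2mL$. Then $\hat Q^l$ is a fixed set, and $\xi_t$ is independent of the conditioning.

*Pairs that already have a smaller class are negligible.* The pairs of type $S$ with some $\xi_{t'}=1$, $t'<t$, number (for $t=1$ there are none) at most
$$L\cdot\frac2{a_{t-1}}=\frac L{s_t}\le L(2A)^{D-1}\le\frac{mL}{2A}\le\frac{p_k}{16}mL\le\frac18|\hat Q^l|,$$
by (5) and $A\ge8/p_k$. Every other pair of type $S$ has class $t$ exactly when $\xi_t=1$.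

*Chernoff for one profile.* So the number of class-$t$ pairs in $\hat Q^l$ is binomial with mean $\mu\ge\frac78q_t|\hat Q^l|$. With $\eta=\frac37$ we have $(1-\eta)\mu\ge\frac12q_t|\hat Q^l|$ and $\frac12\eta^2\mu\ge\frac12\cdot\frac9{49}\cdot\frac78\,q_t|\hat Q^l|=\frac9{112}q_t|\hat Q^l|\ge\frac1{13}q_t|\hat Q^l|$. Hence the probability of fewer than $\frac12q_t|\hat Q^l|$ such pairs is at most
$$\exp\Big(-\frac{q_t|\hat Q^l|}{13}\Big)\le\exp\Big(-\frac{p_kL}{26ka_t}\Big)=\exp\Big(-\frac{p_kAL}{26ks_t}\Big)\le\exp\Big(-\frac{5Hm\ln L}{s_t}\Big),$$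
by (2) and $m=L\binom Dk$.

*Union bound.* By (7), the probability that some profile fails is at most $\exp(-Hm\ln L/s_t)\le L^{-m}$. There are at most $D^2\binom Dk\le L^3$ triples $(S,\theta_1,l)$. So "(a) holds and (b) fails" has probability at most $L^{3-m}$, and $2L^{-97}+L^{3-m}<1$. $\square$

**Fix an instance $I$ satisfying (a) and (b).** Then $\bar R(I)\le4$. Suppose that it has a schedule with makespan at most $H$, and fix it. From now on $V_i^t(x)$ and all derived sets refer to this schedule. We look for a contradiction.

## 7. Stable visits and a regularity lemma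

**Stable pairs.** The purpose is to find a long range of levels in which, for most pairs, refining the slots does not split visits. Let $b_q=B^q$ for $0\le q\le Q_0$. The averages of $|V_i^{b_q}(x)|$ over all pairs $(i,x)$ are nonnegative, nondecreasing in $q$ and at most $H+1$ by (6). Among the $N_0$ blocks $[jk,(j+1)k]$ of indices there is one, $[q_0,q_0+k]$, along which the average grows by at most $\frac{H+1}{N_0}\le\delta$. Put $b=b_{q_0}$, $e=b_{q_0+k}\le D$ and
$$\mathcal M=\{(i,x):|V_i^b(x)|=|V_i^e(x)|\le K\},\qquad\mathcal M_x=\{i:(i,x)\in\mathcal M\}.$$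
The differences $|V_i^e(x)|-|V_i^b(x)|$ are nonnegative integers, so at most $\delta mL$ pairs have $|V_i^b(x)|\ne|V_i^e(x)|$. By (6) and Markov, at most half of the pairs have $|V_i^e(x)|>K=2(H+1)$. Hence
$$|\mathcal M|\ge(\tfrac12-\delta)mL\ge p_1mL.\tag{9}$$

For $i\in\mathcal M_x$ and $b\le\lambda\le\lambda'\le e$, the map $\mathrm{anc}_\lambda:V_i^{\lambda'}(x)\to V_i^\lambda(x)$ is a surjection between sets of equal size and is monotone, hence an order-preserving bijection. So visits keep their identity. Let
$$\mathcal V_x=\{(i,\alpha):i\in\mathcal M_x,\ 1\le\alpha\le|V_i^b(x)|\},\qquad|\mathcal V_x|\le Km,$$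
let $T^\lambda(i,\alpha)$ be the $\alpha$-th slot of $V_i^\lambda(x)$ for $b\le\lambda\le e$, so that $\mathrm{anc}_\lambda(T^{\lambda'})=T^\lambda$, and put $h_x^\lambda(v)=\#\{(i,\alpha)\in\mathcal V_x:T^\lambda(i,\alpha)=v\}$.

The next lemma says that at some level no dodging happens: inside most slots that are not overcrowded, visits of any kind that is described at the coarse level $\theta$ spread evenly over the $2A$ children.

**Lemma 6 (regularity).** Let $1\le l<k$, $f=b_{q_0+l-1}$, $f'=b_{q_0+l}$ and $b\le\theta\le f$. There is $t\in[f,f'-1]$ such that, for **every** choice of sets $\mathcal Y_x$ of pairs $(W,\alpha)$, the functions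
$$r_x^*(v)=\#\{(i,\alpha)\in\mathcal V_x:T^t=v,\ (V_i^\theta(x),\alpha)\in\mathcal Y_x\},\qquad r'_x(v')=\#\{(i,\alpha)\in\mathcal V_x:T^{t+1}=v',\ (V_i^\theta(x),\alpha)\in\mathcal Y_x\}$$
on level-$t$ and level-$(t+1)$ slots satisfy
$$\sum_x\ \sum_{v:\,h_x^t(v)\le\rho_lms_t}\ \sum_{v'\subset v}\Big|r'_x(v')-\frac{r_x^*(v)}{2A}\Big|\le\varepsilon_lmL.$$

*Proof.* **Step 1 (separate the two kinds of dodging).** Fix a level $t\in[f,f'-1]$ and $x$ with $\mathcal V_x\ne\emptyset$; nodes with $\mathcal V_x=\emptyset$ contribute $0$. Pick $(i,\alpha)\in\mathcal V_x$ uniformly at random. Write $Y=(V_i^\theta(x),\alpha)$, $I_x(t)=I(Y;T^{t+1}\mid T^t)$, and $Z=\mathbf 1[Y\in\mathcal Y_x]$. Apply Pinsker conditionally on $T^t=v$, keep only the terms with $Z=1$, average over $v$ with Jensen, and use $I(Z;T^{t+1}\mid T^t)\le I_x(t)$: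
$$\sum_vP(T^t=v)\sum_{v'\subset v}\big|P(T^{t+1}=v',Z=1\mid v)-P(v'\mid v)P(Z=1\mid v)\big|\le\sqrt{2I_x(t)}.$$
Here $|\mathcal V_x|P(T^t=v)=h_x^t(v)$, $P(v'\mid v)=h_x^{t+1}(v')/h_x^t(v)$, and $h_x^t(v)P(Z=1\mid v)=r_x^*(v)$. Multiplying by $|\mathcal V_x|\le Km$,
$$\sum_v\sum_{v'\subset v}\Big|r'_x(v')-\frac{h_x^{t+1}(v')}{h_x^t(v)}r_x^*(v)\Big|\le Km\sqrt{2I_x(t)},$$
over $v$ with $h_x^t(v)>0$; the other $v$ contribute nothing anywhere. Since $r_x^*\le h_x^t$,
$$\Big|\frac{h_x^{t+1}(v')}{h_x^t(v)}-\frac1{2A}\Big|r_x^*(v)\le\Big|h_x^{t+1}(v')-\frac{h_x^t(v)}{2A}\Big|.$$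
So $x$ contributes to the sum in the lemma at most
$$Km\sqrt{2I_x(t)}+\sum_{v:\,h_x^t(v)\le\rho_lms_t}\ \sum_{v'\subset v}\Big|h_x^{t+1}(v')-\frac{h_x^t(v)}{2A}\Big|.\tag{10}$$

**Step 2 (bound the second term by the drop of a potential).** Let $\zeta_\lambda(v)=h_x^\lambda(v)/(ms_\lambda)$, viewed as a step function on $[0,H)$. Then $\int\zeta_\lambda=|\mathcal V_x|/m\le K$. The children of $v$ share $h_x^t(v)$ among them and there are $2A=s_t/s_{t+1}$ of them, so $\zeta_t(v)$ is the average of $\zeta_{t+1}$ over the children of $v$. Let $\Psi_\lambda=\int\sqrt{\zeta_\lambda}$; by Cauchy–Schwarz $\Psi_\lambda\le\sqrt{HK}$.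

For a slot $v$ with $\zeta=\zeta_t(v)>0$, let $\zeta'$ be $\zeta_{t+1}$ at a uniformly random child, and $\Delta_v=\sqrt\zeta-E\sqrt{\zeta'}$, which is $\ge0$ by Jensen. For $\zeta=0$ put $\Delta_v=0$. Since $E\zeta'=\zeta$,
$$E(\sqrt{\zeta'}-\sqrt\zeta)^2=2\zeta-2\sqrt\zeta\,E\sqrt{\zeta'}=2\sqrt\zeta\,\Delta_v,\qquad E(\sqrt{\zeta'}+\sqrt\zeta)^2\le2E\zeta'+2\zeta=4\zeta.$$
By Cauchy–Schwarz, $E|\zeta'-\zeta|\le\sqrt{8\zeta^{3/2}\Delta_v}$. As a check, in the doubling dodge ($\zeta'=2\zeta$ on half of the children, $0$ on the others) the left side is $\zeta$ and $\Delta_v=(1-\frac1{\sqrt2})\sqrt\zeta$, so the right side is about $1.53\,\zeta$.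

Moreover $\sum_{v'\subset v}|h_x^{t+1}(v')-\frac1{2A}h_x^t(v)|=ms_{t+1}\sum_{v'\subset v}|\zeta_{t+1}(v')-\zeta_t(v)|=ms_tE|\zeta'-\zeta|$ and $\Psi_t-\Psi_{t+1}=\sum_vs_t\Delta_v$. By Cauchy–Schwarz once more, the second term of (10) is at most
$$m\sum_{v:\,\zeta_t(v)\le\rho_l}s_t\sqrt{8\zeta_t(v)^{3/2}\Delta_v}\le m\sqrt{8K\sqrt{\rho_l}\,(\Psi_t-\Psi_{t+1})},$$
because $\int_{\zeta_t\le\rho_l}\zeta_t^{3/2}\le\sqrt{\rho_l}\,K$.

**Step 3 (find a level at which both terms are small).** Write $\Psi_\lambda(x)$ for $\Psi_\lambda$. As $T^t$ is a function of $T^{t+1}$, the chain rule gives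
$$\sum_{t=f}^{f'-1}I_x(t)=I(Y;T^{f'}\mid T^f)\le\ln\nu,\qquad\nu=K(H/s_\theta)^K,$$
since $Y$ consists of a nonempty set of at most $K$ level-$\theta$ slots and an index $\alpha\le K$. With $\ln K\le K$ and $2A\ge eH$ from (4),
$$\ln\nu\le K(1+\ln H)+K(\theta-1)\ln(2A)\le K\theta\ln(2A)\le Kf\ln(2A).$$
Also $\sum_{t=f}^{f'-1}(\Psi_t(x)-\Psi_{t+1}(x))\le\sqrt{HK}$. Let $\Lambda=f'-f=(B-1)f$ be the number of levels available, and let bars denote averages over the $L$ nodes $x$ (with value $0$ if $\mathcal V_x=\emptyset$). All summands are nonnegative, so fewer than $\Lambda/2$ levels have $\bar I_t>\frac{2\ln\nu}\Lambda$, and fewer than $\Lambda/2$ have $\overline{\Psi_t-\Psi_{t+1}}>\frac{2\sqrt{HK}}\Lambda$. Some $t\in[f,f'-1]$ satisfies neither inequality; it does not depend on the sets $\mathcal Y_x$. For it, by (10), Step 2 and Jensen, the sum in the lemma divided by $mL$ is at most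
$$K\sqrt{\frac{4\ln\nu}\Lambda}+\sqrt{\frac{16K\sqrt{\rho_lHK}}\Lambda}\le\frac{\varepsilon_l}2+\frac{\varepsilon_l}2.$$
Indeed (3) gives $\Lambda\ge\Gamma f\ln(2A)\ge\max\{16K^2\ln\nu/\varepsilon_l^2,\ 64K\sqrt{\rho_lHK}/\varepsilon_l^2\}$, by $\varepsilon_k\le\varepsilon_l$, $\rho_k\ge\rho_l$ and $f\ln(2A)\ge1$. $\square$

The geometric growth $b_q=B^q$ is used here: the coarse trajectory at level $\theta\le f$ carries information of order $f\ln(2A)$, and the next range has $(B-1)f$ levels, far more.

**Choice of $S$.** Put $\theta_1=b$. For $l=1,\dots,k-1$ successively, let $t_l\in[b_{q_0+l-1},b_{q_0+l}-1]$ be the level given by Lemma 6 with $\theta=\theta_l$, and put $\theta_{l+1}=t_l+1\le b_{q_0+l}$, so that the hypothesis of Lemma 6 holds at the next step. Let $t_k=b_{q_0+k-1}$. Then $b\le\theta_l\le t_l\le e$, $t_1<\dots<t_k\le D$, and $t_l+1\le e$ for $l<k$. Let $S=\{t_1,\dots,t_k\}$. From now on only the jobs $g(x)=g_S(x)$ are considered, with $\mathrm{Cov}^l,\mathrm{Free}^l,Q^l,\hat Q^l$ as in Section 6.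

If $(i,x)\in Q^l$ and $|V_i^b(x)|=|V_i^e(x)|$, then $|V_i^e(x)|=|V_i^{\theta_l}(x)|\le K$, so $(i,x)\in\mathcal M$. Hence every pair of $Q^l\setminus\mathcal M$ has $|V_i^b(x)|\ne|V_i^e(x)|$, and
$$|Q^l\setminus\mathcal M|\le\delta mL.\tag{11}$$

## 8. Losing one free visit per scale

**Proposition 7.** $|Q^l\cap\mathcal M|\ge p_lmL$ for $l=1,\dots,k$.

*Proof.* For $l=1$: $\mathrm{Cov}^1=\emptyset$, and on $\mathcal M$ we have $|V_i^{\theta_1}(x)|=|V_i^{t_1}(x)|\le K$, so $\mathcal M\subset Q^1$ and (9) applies.

Let $l<k$ and assume the bound for $l$. Write $t=t_l$, $\theta=\theta_l$, $p=p_l$, $\gamma=\gamma_l=\frac p{4H}$, $\rho=\rho_l$.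

**Step 1 (produce many covered slots of level $t+1$).** By (8), $|\hat Q^l|\ge\frac34pmL\ge\frac{p_k}2mL$. By event (b), at least
$$\frac12q_t|\hat Q^l|\ge\frac{3pL}{8ka_t}$$
pairs of $\hat Q^l$ have class $t$. Let $(i,x)$ be one of them and let $v$ be the level-$t$ slot in which its operation starts. Then $v\in V_i^t(x)$, and $\mathrm{anc}_\theta(v)\in\mathrm{Free}^l(i,x)$ by Lemma 4; so $r_x(v)\ge\gamma ms_t$ by the definition of $\hat Q^l$. Discard operations that are not finished by the end of the slot $v$ in which they start. For each $(x,v)$ there is at most one, since operations of $g(x)$ do not overlap. So at most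
$$\frac{LH}{s_t}=\frac{LH}{Aa_t}\le\frac{pL}{8ka_t}$$
are discarded, by (4), and at least $\frac{pL}{4ka_t}$ remain. Each remaining operation surely covers exactly $a_t/s_{t+1}-1=1$ slot of level $t+1$. By Lemma 3 this slot is contained in the operation's interval. So it lies inside $v$, and different operations of one job give different slots. Let $U_x$ be the set of these slots for $g(x)$. Their total length is
$$\sum_x|U_x|s_{t+1}\ge\frac{pL}{4ka_t}\cdot\frac{a_t}2=\frac{pL}{8k}.$$

**Step 2 (keep only slots where Lemma 6 is useful).** Let $r_x^*(v)$ be defined as $r_x(v)$, but counting only $i$ with $(i,x)\in Q^l\cap\mathcal M$. Remove from $U_x$ the slots whose level-$t$ parent $v$ satisfies $h_x^t(v)>\rho ms_t$ or $r_x^*(v)<\frac12\gamma ms_t$.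

*Overcrowded parents.* For each $x$, $\sum_vh_x^t(v)\le Km$, so these parents have total length at most $\frac K\rho=\frac p{32k}$; over all $x$, at most $\frac{pL}{32k}$.

*Parents with too few stable visits.* Here $r_x(v)-r_x^*(v)>\frac12\gamma ms_t$. A pair of $Q^l\setminus\mathcal M$ contributes to $r_x(v)$ for at most $K$ slots $v$, so $\sum_{x,v}(r_x(v)-r_x^*(v))\le K\delta mL$ by (11). Hence these parents have total length over all $x$ at most
$$\frac{2K\delta L}\gamma=\frac{8HK\delta L}p=\frac{p_k^2L}{32kp}\le\frac{pL}{32k}.$$

The remaining sets $U_x^\circ$ have total length at least $\frac{pL}{16k}$.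

**Step 3 (count stable free visits that are hit).** For a level-$(t+1)$ slot $v'$ let
$$r'_x(v')=\#\{i:(i,x)\in Q^l\cap\mathcal M,\ v'\in V_i^{t+1}(x),\ \mathrm{anc}_\theta(v')\in\mathrm{Free}^l(i,x)\}.$$
We first check that $r^*,r'$ have the form required in Lemma 6. For $i\in\mathcal M_x$ we have $|V_i^\theta(x)|=|V_i^t(x)|\le K$ automatically, as $b\le\theta\le t\le e$. So the conditions "$(i,x)\in Q^l$" and "the $\alpha$-th slot of $V_i^\theta(x)$ is in $\mathrm{Free}^l(i,x)$" depend only on $(V_i^\theta(x),\alpha)$ and the fixed set $\mathrm{Cov}^l(x)$. And the $\alpha$-th slots $T^t$ and $T^{t+1}$ have the $\alpha$-th slot of $V_i^\theta(x)$ as ancestor. So the form is correct, with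
$$\mathcal Y_x=\{(W,\alpha):|W|\le K,\ |W\setminus\mathrm{Cov}^l(x)|\le K-l+1,\ \alpha\text{-th element of }W\text{ exists and is}\notin\mathrm{Cov}^l(x)\}.$$
The parents $v$ of slots in $U_x^\circ$ satisfy $h_x^t(v)\le\rho ms_t$ and $r_x^*(v)\ge\frac12\gamma ms_t$, and $\frac1{2A}=\frac{s_{t+1}}{s_t}$. Lemma 6 bounds the sum of the absolute errors over *all* children of such parents, so it does not matter which children the schedule has chosen for $U_x^\circ$:
$$\sum_x\sum_{v'\in U_x^\circ}r'_x(v')\ge\sum_x|U_x^\circ|\cdot\frac{\gamma ms_t}2\cdot\frac{s_{t+1}}{s_t}-\varepsilon_lmL\ge\frac{\gamma m}2\cdot\frac{pL}{16k}-\varepsilon_lmL=\Big(\frac{p^2}{128Hk}-\frac{p^2}{256Hk}\Big)mL=\frac{p^2}{256Hk}mL.$$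
A pair $(i,x)\in\mathcal M$ is counted at most $|V_i^{t+1}(x)|\le K$ times, since $t+1\le e$. So at least $\frac{p^2}{256HkK}mL=p_{l+1}mL$ distinct pairs are counted.

**Step 4 (a pair that is hit has lost a visit).** Let $(i,x)\in Q^l\cap\mathcal M$ be counted via $v'\in U_x^\circ$; we show $(i,x)\in Q^{l+1}$. Since $(i,x)\in\mathcal M$ and $b\le\theta_{l+1}=t+1\le t_{l+1}\le e$, we have $|V_i^{\theta_{l+1}}(x)|=|V_i^{t_{l+1}}(x)|\le K$. The bijection $\mathrm{anc}_\theta:V_i^{t+1}(x)\to V_i^\theta(x)$ maps $\mathrm{Free}^{l+1}(i,x)$ into $\mathrm{Free}^l(i,x)$: by Lemma 3, level-$(t+1)$ descendants of slots in $\mathrm{Cov}^l(x)$ belong to $\mathrm{Cov}^{l+1}(x)$. The slot $\mathrm{anc}_\theta(v')$ is in $\mathrm{Free}^l(i,x)$, and its only preimage is $v'$. But $v'$ is surely covered by a class-$t_l$ operation of $g(x)$, so $v'\in\mathrm{Cov}^{l+1}(x)$. Thus the image of $\mathrm{Free}^{l+1}(i,x)$ misses an element of $\mathrm{Free}^l(i,x)$, and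
$$|\mathrm{Free}^{l+1}(i,x)|\le(K-l+1)-1=K-(l+1)+1.$$
So $(i,x)\in Q^{l+1}\cap\mathcal M$, and the induction is complete. $\square$

**The contradiction.** For $l=k=K+1$ Proposition 7 gives $|Q^k|\ge p_kmL$, and $|\mathrm{Free}^k(i,x)|\le K-k+1=0$ for all $(i,x)\in Q^k$. The condition that defines $\hat Q^k$ is then vacuous, so $\hat Q^k=Q^k$. By event (b), $Q^k$ contains at least $\frac12q_{t_k}p_kmL>0$ pairs of class $t_k$. By Lemma 4 the operation of such a pair starts in a slot of $\mathrm{Free}^k(i,x)=\emptyset$, which is impossible.

Hence $R^*_{\max}(I)>H$ while $0<\bar R(I)\le4$, so $F(m)>H/4$ for this $m$. Since $H$ is arbitrary and $F$ is nondecreasing, $F(m)\to\infty$. This proves Theorem 1. $\blacksquare$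

## 9. The size of the instance: a quadruple logarithm

**Proof of Theorem 2(a).** We estimate how large $m$ must be for a given $H$. Below $C_1,C_2,\dots$ are absolute constants.

**Step 1 (the constants that depend on $H$ only).** From $\ln\frac1{p_{l+1}}=2\ln\frac1{p_l}+\ln(256HkK)$,
$$\ln\frac1{p_k}\le2^{k-1}\big(\ln4+\ln(256HkK)\big)\le2^{C_1H},\qquad k=2H+3,\ K=2H+2.$$
The quantities $\frac1\delta,Q_0,\Gamma$ are bounded by polynomials in $H$ and $1/p_k$, so all three are at most $\exp(2^{C_2H})$.

**Step 2 (an admissible $B$).** By Section 4, conditions (2) and (3) hold if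
$$D\ge\frac{130kH}{p_k},\qquad D^2\ge\ln H+D\ln(2D^{k+3}),\qquad B-1\ge\Gamma\big(\ln2+(k+3)Q_0\ln B\big).$$
Take $B=\lceil\exp(2^{C_3H})\rceil$ with $C_3$ sufficiently large compared with $C_1,C_2$, and recall $D\ge B$. The first condition and $D>k$ are then clear. For the second, $\ln H\le D$ and $\ln(2D^{k+3})\le(k+4)\ln D\le2(k+4)\sqrt D$, so it is enough that $\sqrt D\ge2(k+4)+1$, which holds. For the third, $\ln B\le2^{C_3H}+1$ and $\ln2\le Q_0\ln B$, so its right side is at most
$$\exp(2\cdot2^{C_2H})\,(k+4)\,(2^{C_3H}+1)<\exp(2^{C_3H})-1\le B-1.$$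

**Step 3 (the number of machines).** Now $\ln D=Q_0\ln B\le\exp(2^{C_4H})$. By (5), $\ln m\le\ln L+D\le D^2+D\le2D^2$. Hence $\ln\ln m\le\ln2+2\ln D\le\exp(2^{C_5H})$ and $\ln\ln\ln\ln m\le C_6H$.

**Step 4 (from special $m$ to all large $m$).** So for every $H$ there is $m_H$ with $\ln\ln\ln\ln m_H\le C_6H$ such that $F(m)\ge H/4$ for all $m\ge m_H$: add zero machines as in the proof of monotonicity, which keeps the path network. For large $m$ take $H=\lfloor\ln\ln\ln\ln m/C_6\rfloor\ge1$. Then $C_6H\le\ln\ln\ln\ln m$, so $m\ge m_H$, and since $\lfloor y\rfloor\ge y/2$ for $y\ge1$,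
$$F(m)\ge\frac H4\ge\frac{\ln\ln\ln\ln m}{8C_6}.$$
This is the claim with $c_0=\frac1{8C_6}$. $\blacksquare$
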